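# Three incomparable points and arithmetical transfinite recursion

## Theorems A and B: which small orders force $\mathrm{ATR}_0$

**Theorem A.** Let $\mathbf 3$ be the partial order consisting of three pairwise incomparable elements. Over $\mathrm{RCA}_0$, the statement "$\mathbf 3$ is a bqo" is equivalent to $\mathrm{ATR}_0$. So no system that extends $\mathrm{RCA}_0$ and is strictly weaker than $\mathrm{ATR}_0$ proves "$\mathbf 3$ is a bqo".

**Theorem B.** Let $\mathbf 2\sqcup\mathbf 1$ be the partial order $\{a,b,c\}$ whose only strict relation is $b\prec a$. Say that a quasiorder *contains* $R$ if its restriction to some set of elements is isomorphic to $R$. Then $\mathrm{RCA}_0$ proves: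

1. If some bqo contains $\mathbf 3$ or $\mathbf 2\sqcup\mathbf 1$, then $\mathrm{ATR}_0$ holds.
2. If a quasiorder $Q$ contains neither $\mathbf 3$ nor $\mathbf 2\sqcup\mathbf 1$, then $Q$ is a bqo if and only if it has no infinite strictly descending sequence.

**Corollary C.** For each fixed finite quasiorder $Q$: either $Q$ contains $\mathbf 3$ or $\mathbf 2\sqcup\mathbf 1$ and "$Q$ is a bqo" is equivalent to $\mathrm{ATR}_0$ over $\mathrm{RCA}_0$, or $Q$ contains neither and $\mathrm{RCA}_0$ proves that $Q$ is a bqo.

In plain words: a finite order looks as harmless as an order can be, yet to prove that a three-point antichain is a *better* quasiorder one needs axioms that iterate arithmetical definitions along arbitrary well-orders. That $\mathrm{ATR}_0$ suffices for $\mathbf 3$ is a known fact, which we take as given. The problem, stated in "Slicing the Truth" (http://www.math.uchicago.edu/~drh/Papers/Papers/rm.pdf), is whether something weaker suffices. Theorem A says no. The work is in the direction from "$\mathbf 3$ is a bqo" to $\mathrm{ATR}_0$.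

## Barriers, the relation $\triangleleft$, and the facts we cite

**Definition (wqo).** A *quasiorder* on $P$ is a reflexive and transitive relation $\preceq$. It is a *well-quasiorder* if for every $f:\mathbb N\to P$ there are $m<n$ with $f(m)\preceq f(n)$.

Every finite quasiorder is a wqo: among $|P|+1$ values of $f$, two are equal.

**Definition (barrier).** A finite set $s\subseteq\mathbb N$ is an *initial segment* of $X\subseteq\mathbb N$ if $s=\emptyset$ or $s=\{x\in X:x\le\max s\}$. A *barrier* is a set $B$ of finite nonempty subsets of $\mathbb N$ such that $\bigcup B$ is infinite, every infinite subset of $\bigcup B$ has an initial segment in $B$, and no element of $B$ is a proper subset of another.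

Examples of barriers are the set of singletons, the set of all two-element sets, and the set of all $s$ with $|s|=1+\min s$. In the last example, if $s\subsetneq s'$ were both in the set, then $|s|<|s'|$ would give $\min s<\min s'$, while $s\subset s'$ gives $\min s\ge\min s'$.

**Definition (bqo).** For an infinite set $X$ let $SX=X\setminus\{\min X\}$. For finite $s,t$ write $s\triangleleft t$ if there is an infinite $X$ such that $s$ is an initial segment of $X$ and $t$ is an initial segment of $SX$. A quasiorder $Q$ is a *better quasiorder* (bqo) if for every barrier $B$ and every $f:B\to Q$ there are $s,t\in B$ with $s\triangleleft t$ and $f(s)\preceq f(t)$.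

For singletons, $\{m\}\triangleleft\{n\}$ means $m<n$, so this barrier gives back the wqo condition. For two-element sets, $\{x<y\}\triangleleft\{y<z\}$, and these are the only instances. A restriction of a bqo is a bqo: compose $f$ with the inclusion.

Can $\mathbf 3$ fail on the barrier of pairs? Suppose $f(x,y)\ne f(y,z)$ for all $x<y<z$, with values in a three-element set. Put $A_y=\{f(x,y):x<y\}$. If $y<z$, then $f(y,z)\in A_z$, and $f(y,z)\notin A_y$. So the nine sets $A_0,\dots,A_8$ are pairwise distinct subsets of a three-element set, which has only eight. So pairs never give a counterexample, and one must use barriers that contain sets of many sizes.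

**The systems.** $\mathrm{RCA}_0$ has $\Sigma^0_1$ induction and comprehension for sets computable from given sets. $\mathrm{ACA}_0$ adds arithmetical comprehension. $\mathrm{ATR}_0$ allows one to iterate an arithmetical definition along any well-order. A *well-order* is a linear order without infinite strictly descending sequence. We use the following facts without proof.

* (C1) $\mathrm{ATR}_0$ proves "$\mathbf 3$ is a bqo".
* (C2) Over $\mathrm{RCA}_0$, $\mathrm{ACA}_0$ is equivalent to "the range of every injection $g:\mathbb N\to\mathbb N$ exists" (Simpson, *Subsystems of Second Order Arithmetic*, III.1.3). $\mathrm{ACA}_0$ proves König's lemma for bounded trees, and arithmetical transfinite induction along well-orders (Simpson V.2).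
* (C3) Over $\mathrm{RCA}_0$, $\mathrm{ATR}_0$ is equivalent to: for every well-order $\alpha$, the Veblen notation system $\varphi_\alpha(0)$ is well-ordered (H. Friedman; proofs in A. Marcone, A. Montalbán, *The Veblen functions for computability theorists*, J. Symb. Logic 76 (2011), and M. Rathjen, A. Weiermann, *Reverse mathematics and well-ordering principles*, in: Computability in Context, 2011). We define $\varphi_\alpha(0)$ below.
* (C4) $\mathrm{ATR}_0$ proves the clopen Ramsey theorem (Simpson V.9). This is used only for Corollary C.

Let $R\in\{\mathbf 3,\mathbf 2\sqcup\mathbf 1\}$. We shall show in $\mathrm{RCA}_0$ that "$R$ is a bqo" implies $\mathrm{ACA}_0$, and then that it implies that each $\varphi_\alpha(0)$ is well-ordered. First, Theorem B(2), which explains why these two orders are the ones to look at.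

## Parity on two points, and the proof of Theorem B(2)

We work in $\mathrm{RCA}_0$. Start with the antichain $\{0,1\}$. Suppose $B$ is a barrier and $f:B\to\{0,1\}$ satisfies $f(s)\ne f(t)$ whenever $s\triangleleft t$. For an infinite set $X$ with all elements in $\bigcup B$, let $\hat f(X)=f(s)$, where $s\in B$ is the initial segment of $X$ in $B$; it is unique, since two initial segments of $X$ are comparable under $\subseteq$. Then $\hat f(X)\ne\hat f(SX)$, so the values $\hat f(S^iX)$ alternate. Let $s\in B$ be an initial segment of $X$, let $n=|s|$, and skip one element: $X''=s\cup S^{n+1}X$. Then $\hat f(X'')=f(s)=\hat f(X)$ and $S^nX''=S^{n+1}X$. So $\hat f(S^{n+1}X)$ is both $n$ and $n+1$ alternations away from $\hat f(X)$, a contradiction. Hence $\{0,1\}$ is a bqo.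

**Proof of Theorem B(2).** Let $Q$ contain neither $\mathbf 3$ nor $\mathbf 2\sqcup\mathbf 1$. Write $x\prec y$ for $x\preceq y\not\preceq x$, write $x\equiv y$ for $x\preceq y\preceq x$, and write $x\sim y$ if neither $x\prec y$ nor $y\prec x$. So $x\sim y$ means that $x,y$ are equivalent or incomparable.

**Step 1: the shape of $Q$.** The purpose is to see that $Q$ is a linear order of blocks of width at most two. First, $\sim$ is transitive. Suppose $x\sim y\sim z$ but $x\not\sim z$, say $x\prec z$ (the case $z\prec x$ is the same with names exchanged). If $y\equiv x$, then $y\prec z$; if $y\equiv z$, then $x\prec y$; both are excluded. So $y$ is incomparable with $x$ and with $z$, and $\{x,y,z\}$ is a copy of $\mathbf 2\sqcup\mathbf 1$, a contradiction. So $\sim$ is an equivalence relation.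

Let $x\prec z$ and $x\sim x'$. Then $x'\sim z$ would give $x\sim z$, and $z\prec x'$ would give $x\prec x'$; so $x'\prec z$. Dually one may replace $z$ by $z'\sim z$. So $\prec$ linearly orders the $\sim$-classes. A $\sim$-class contains at most two $\equiv$-classes, because three pairwise inequivalent elements of it would be pairwise incomparable. Finally, if $x\not\preceq y$, then either $y\prec x$, or $x,y$ are incomparable and then $x\sim y$, $x\not\equiv y$.

**Step 2: a bqo has no descending sequence.** If $h$ is strictly descending, then $f(\{n\})=h(n)$ on the barrier of singletons satisfies $f(\{m\})\not\preceq f(\{n\})$ for $m<n$. So $Q$ is not a bqo.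

**Step 3: the converse, by parity.** Let $Q$ have no infinite strictly descending sequence, and suppose $f:B\to Q$ with $B$ a barrier and $f(s)\not\preceq f(t)$ whenever $s\triangleleft t$. Define $\hat f$ as above, so $\hat f(X)\not\preceq\hat f(SX)$. The infinite set $\bigcup B$ is enumerable from $B$, so $\mathrm{RCA}_0$ provides an infinite set $X\subseteq\bigcup B$. Put $a_i=\hat f(S^iX)$. By Step 1 the $\sim$-classes of the $a_i$ weakly descend. If $a_{i+1}\prec a_i$ for infinitely many $i$, then the $a_i$ for these $i$ form an infinite strictly descending sequence, which is excluded. So after replacing $X$ by a tail, all $a_i$ lie in one $\sim$-class $K$. Then $a_i\not\equiv a_{i+1}$, so the $a_i$ alternate between the two $\equiv$-classes of $K$.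

Let $s\in B$ be an initial segment of $X$, $n=|s|$, $Y=S^{n+1}X$, $X''=s\cup Y$ and $a''_j=\hat f(S^jX'')$. Then $a''_0=f(s)=a_0\in K$ and $a''_n=\hat f(Y)=a_{n+1}\in K$. The $\sim$-classes of $a''_0,\dots,a''_n$ weakly descend from $K$ to $K$, so all these elements lie in $K$, and they alternate between its two $\equiv$-classes. So $a''_n=a_{n+1}$ is both $n$ and $n+1$ alternations away from $a_0=a_0''$, a contradiction. $\square$

The parity argument stops exactly at our two orders. Write $x\to y$ for $x\not\preceq y$. In $\mathbf 3=\{0,1,2\}$ there are walks $0\to1\to2$ and $0\to2$, of lengths of different parity and with the same ends. In $\mathbf 2\sqcup\mathbf 1$ there are $a\to b\to c\to a$ and $a\to c\to a$. So skipping one element leads to no contradiction, and one may hope to build bad functions.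

## From functionals to barriers

We stay in $\mathrm{RCA}_0$. It is inconvenient to build barriers by hand. We want instead to define a value $F(X)$ for infinite sets $X$ with $F(X)\not\preceq F(SX)$, and to read off a barrier.

For infinite $X=\{x_0<x_1<\cdots\}$ let $EX=\{x_0,x_2,x_4,\dots\}$ and $X[n]=\{x_0,\dots,x_{n-1}\}$. Use $S$ and $E$ also for finite sets, with $S\emptyset=E\emptyset=\emptyset$. For finite sets of the same size write $\tau\le\sigma$ if the $i$-th element of $\tau$ is at most the $i$-th element of $\sigma$, for all $i$. Note that $ES^2X=\{x_2,x_4,\dots\}=SEX$.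

**Definition (functional).** A *functional* $F$ is a set $\mathrm{Dom}$ of finite sets (we say "$\sigma$ decides $F$" for $\sigma\in\mathrm{Dom}$) with a function $\mathrm{val}$ on it, such that if $\sigma\in\mathrm{Dom}$ is an initial segment of the finite set $\sigma'$, then $\sigma'\in\mathrm{Dom}$ and $\mathrm{val}(\sigma')=\mathrm{val}(\sigma)$. Put $F(X)=\mathrm{val}(\sigma)$ for any initial segment $\sigma\in\mathrm{Dom}$ of $X$, if there is one. $F$ is *uniformly total* if for every infinite $X$ there is $n\ge1$ such that every $\tau\le X[n]$ decides $F$.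

The first idea for a barrier is to take the minimal deciding sets. This fails. Let $\sigma$ decide $F$ iff $|\sigma|\ge2$, or $|\sigma|=1$ and its element is even. The minimal deciding sets are $\{x\}$ with $x$ even and $\{x<y\}$ with $x$ odd, and $\{2\}\subsetneq\{1,2\}$. Uniform totality is the repair: ask that everything pointwise below $\sigma$ is deciding as well. Here this gives $\{0\}$ and the pairs of positive numbers, which is a barrier.

**Lemma 1.** Let $F$ be a uniformly total functional with values in a quasiorder $Q$ and $F(X)\not\preceq F(SX)$ for all infinite $X$. Then $Q$ is not a bqo.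

*Proof.* Let $\mathcal S^*$ be the set of nonempty finite $\sigma$ such that every $\tau\le\sigma$ decides $F$; for each $\sigma$ there are only finitely many $\tau$ to check. Let $B$ be the set of $\sigma\in\mathcal S^*$ with no proper initial segment in $\mathcal S^*$. By uniform totality every infinite $X$ has an initial segment in $\mathcal S^*$, hence one in $B$. Applied to $X=[k,\infty)$ this shows $k\in\bigcup B$, so $\bigcup B=\mathbb N$.

Suppose $\sigma\subsetneq\sigma'$ are both in $B$, and let $\tau$ consist of the first $|\sigma|$ elements of $\sigma'$. As $\sigma\subset\sigma'$, the $i$-th element of $\sigma'$ is at most the $i$-th element of $\sigma$; so $\tau\le\sigma$. By transitivity of $\le$, $\tau\in\mathcal S^*$. But $\tau$ is a proper initial segment of $\sigma'\in B$, a contradiction. So $B$ is a barrier. Let $f$ be the restriction of $\mathrm{val}$ to $B$. If $s\triangleleft t$ via $X$, then $f(s)=F(X)\not\preceq F(SX)=f(t)$. $\square$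

**Lemma 2.** Let $F$ be uniformly total, $\Theta$ a fixed function, and $T_1,\dots,T_k$ compositions of $S$'s and $E$'s (possibly empty), $k$ a fixed number. Then $G(X)=\Theta(F(T_1X),\dots,F(T_kX))$ is uniformly total.

*Proof.* Let $\sigma$ decide $G$ iff every $T_j\sigma$ decides $F$, with the obvious value. If $\sigma$ is an initial segment of $\sigma'$ (or of $X$), then $T_j\sigma$ is an initial segment of $T_j\sigma'$ (of $T_jX$), so $G$ is a functional. Given $X$, choose $n_j$ such that every $\tau\le(T_jX)[n_j]$ decides $F$, and then $n\ge1$ such that $|T_j(X[n])|\ge n_j$ for all $j$. Let $\tau\le X[n]$. Since $T_j$ selects elements by position, $T_j\tau\le T_j(X[n])$. So the first $n_j$ elements of $T_j\tau$ form a set $\le(T_jX)[n_j]$, which decides $F$. Hence $T_j\tau$ decides $F$. $\square$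

**Lemma 3 ($\mathrm{ACA}_0$).** A functional that is defined at every infinite $X$ is uniformly total.

*Proof.* Otherwise there is $X$ such that for every $n\ge1$ some $\tau\le X[n]$ does not decide $F$. The increasing sequences pointwise below $X$ that do not decide $F$ form a tree, since deciding passes to end-extensions. The tree is infinite and bounded by $X$. By König's lemma it has a path $Y$, and $F(Y)$ is undefined, a contradiction. $\square$

## From a changing bit to four colours, and from four colours to $\mathbf 3$ and $\mathbf 2\sqcup\mathbf 1$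

It would be simplest to build a two-valued $F$ with $F(X)\ne F(SX)$. That is impossible: by Lemma 1 it would show that the two-point antichain is not a bqo, contrary to Theorem B(2). What can be built is a bit that changes infinitely often along $X,SX,S^2X,\dots$. Counting the steps to the next change modulo 2 makes a proper colouring out of it.

Given a $\{0,1\}$-valued functional $\mathsf b$, let $\hat n(X)$ be the least $n\ge1$ with $\mathsf b(S^nX)\ne\mathsf b(X)$, and $F_{\mathsf b}(X)=(\mathsf b(X),\hat n(X)\bmod2)$. Formally, $\sigma$ decides $F_{\mathsf b}$ iff there is $n$ with $1\le n\le|\sigma|$ such that $S^j\sigma$ decides $\mathsf b$ for all $j\le n$, and $\mathsf b$ has different values at $\sigma$ and $S^n\sigma$. The least such $n$ does not change when $\sigma$ is end-extended, so $F_{\mathsf b}$ is a functional.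

**Lemma 4.** (i) If all $\mathsf b(S^iX)$ are defined and $i\mapsto\mathsf b(S^iX)$ is not eventually constant, then $F_{\mathsf b}(X)$ is defined. (ii) If $F_{\mathsf b}(X)$ and $F_{\mathsf b}(SX)$ are defined, they are different.

*Proof.* (i) $\hat n(X)$ exists, and a sufficiently long initial segment $\sigma$ of $X$ has all $S^j\sigma$, $j\le\hat n(X)$, deciding $\mathsf b$. (ii) If $\mathsf b(X)\ne\mathsf b(SX)$, the first coordinates differ. If $\mathsf b(X)=\mathsf b(SX)$, then $\hat n(X)=\hat n(SX)+1$, and the second coordinates differ. $\square$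

**Lemma 5.** Suppose there is a uniformly total functional $F$ with values in $\{0,1,2,3\}$ and $F(X)\ne F(SX)$ for all infinite $X$. Then neither $\mathbf 3$ nor $\mathbf 2\sqcup\mathbf 1$ is a bqo.

*Proof.* **Step 1: the antichain $\mathbf 3$.** The purpose is to remove the colour 3 by looking at the two neighbours. Let $G(X)=F(SX)$ if $F(SX)\ne3$; otherwise let $G(X)$ be the least element of $\{0,1,2\}\setminus\{F(X),F(S^2X)\}$. We check $G(X)\ne G(SX)$.

* If $F(SX)\ne3$ and $F(S^2X)\ne3$, then $G(X)=F(SX)\ne F(S^2X)=G(SX)$.
* If $F(SX)=3$, then $F(S^2X)\ne3$, so $G(SX)=F(S^2X)\ne G(X)$ by choice of $G(X)$.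
* If $F(S^2X)=3$, then $F(SX)\ne3$, so $G(X)=F(SX)$, and $G(SX)$ was chosen different from $F(SX)$.

By Lemma 2, $G$ is uniformly total. By Lemma 1, the antichain $\{0,1,2\}$ is not a bqo.

**Step 2: for $\mathbf 2\sqcup\mathbf 1$, colours that differ at distances $1$ and $2$.** Here the step $b\to a$ is forbidden, since $b\preceq a$, so a proper colouring is not enough. The plan is to write $a,c$ alternately and to use $b$ only in an inserted $a\to b\to c$ that repairs the parity. For this we need places to insert, and this step prepares them. Let $C(X)=(F(X),F(EX))$, with values in a linearly ordered set of $K=16$ elements. Then $C(X)\ne C(SX)$ by the first coordinate. Since $F(ES^2X)=F(SEX)\ne F(EX)$, also $C(X)\ne C(S^2X)$. Fix $X$ and put $C_i=C(S^iX)$. Positions at distance $1$ or $2$ have different colours.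

**Step 3: markers.** The purpose is a set of positions with gaps at least $3$ and bounded above. Call $i$ a *marker* if $C_{i+2}>C_j$ for all $j\in\{i,i+1,i+3,i+4\}$. Distinct markers $i,i'$ differ by at least $3$: otherwise each of $C_{i+2},C_{i'+2}$ would be strictly larger than the other.

There is a marker in $[i,i+4K]$. Start at $p=i+2+2K$. As long as $p-2$ is not a marker, some position at distance $1$ or $2$ from $p$ has a colour that is not smaller, hence strictly larger; move there. The colour increases each time, so there are at most $K-1$ moves, each of length at most $2$. So we always have $p\in[i+4,i+4K]$, and at the end $p-2\in[i,i+4K]$ is a marker.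

**Step 4: labels.** For a position $i$ let $M$ be the least marker $\ge i$, let $d=M-i$, and let $g\ge3$ be the distance from $M$ to the next marker. Label $i$ as follows.

* $d\ge2$: $c$ if $d$ is odd, $a$ if $d$ is even.
* $d=1$: $c$ if $g$ is even, $b$ if $g$ is odd.
* $d=0$: $a$ if $g$ is even, $c$ if $g$ is odd.

We check the step from $i$ to $i+1$. For $d\ge1$, $M$ and $g$ are unchanged and $d$ drops by $1$.

* $d\ge3$: $c\to a$ or $a\to c$.
* $d=2$: $a\to c$ or $a\to b$.
* $d=1$: $c\to a$ ($g$ even) or $b\to c$ ($g$ odd).
* $d=0$: position $i+1$ has distance $g-1\ge2$ to its marker; this gives $a\to c$ ($g$ even) or $c\to a$ ($g$ odd).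

In each of $a\to b$, $a\to c$, $b\to c$, $c\to a$ the source is $\not\preceq$ the target.

**Step 5: conclusion.** The label of position $0$ is a function of finitely many colours: the first marker is at most $4K$, the next is at most $8K+1$, and being a marker at $j$ depends on $C_j,\dots,C_{j+4}$. So it depends only on $C(S^jX)$ for $j\le8K+5$, that is, on $F(S^jX)$ and $F(ES^jX)$ for these $j$; let $\Theta$ be this function, with arbitrary values on tuples that do not occur. The label of position $1$ is the same function of $SX$. By Lemma 2 and Lemma 1, $\mathbf 2\sqcup\mathbf 1$ is not a bqo. $\square$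

## Minima of an injection on intervals: bqo gives $\mathrm{ACA}_0$

**Proposition 6 ($\mathrm{RCA}_0$).** Let $R\in\{\mathbf 3,\mathbf 2\sqcup\mathbf 1\}$. If $R$ is a bqo, then $\mathrm{ACA}_0$ holds.

*Proof.* By (C2) it suffices to take an injection $g$ whose range does not exist and show that $R$ is not a bqo. For $x<y$ let $v(x,y)=\min\{g(j):x\le j<y\}$. For $X$ put $v_i=v(x_i,x_{i+1})$. These numbers are pairwise distinct, since the intervals are disjoint and $g$ is injective. Let $\mathsf b(X)=1$ iff $v_0>v_1$, a functional decided by three elements. We show that $F_{\mathsf b}$ is uniformly total.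

Let $X$ be given, $n\ge3$, and let $\tau=\{y_0<\dots<y_{n-1}\}\le X[n]$ not decide $F_{\mathsf b}$. Then the bits at $\tau,S\tau,\dots,S^{n-3}\tau$ are all equal, so the sequence $v_i=v(y_i,y_{i+1})$, $i\le n-2$, is strictly monotone.

* If it decreases, then $n-2\le v_0\le g(y_0)\le\max_{j\le x_0}g(j)$, because $y_0\le x_0$. This bounds $n$.
* If it increases, then $v_i\ge i$. For $i\le n-2$, every $j\in[y_i,y_{n-1})$ lies in some $[y_{i'},y_{i'+1})$ with $i'\ge i$, so $g(j)\ge v_{i'}\ge i$. As $y_i\le x_i$ and $y_{n-1}\ge n-1$, we get $g(j)\ge i$ whenever $i\le n-2$ and $x_i\le j<n-1$.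

There are $i$ and $j\ge x_i$ with $g(j)<i$. Otherwise $g(j)=m$ would imply $j<x_{m+1}$, so $m\in\mathrm{ran}(g)\leftrightarrow\exists j<x_{m+1}\,(g(j)=m)$, and the range would exist. So for all large $n$, where "large" depends only on $X$, both cases are impossible, and every $\tau\le X[n]$ decides $F_{\mathsf b}$. In particular $F_{\mathsf b}$ is defined everywhere, and $F_{\mathsf b}(X)\ne F_{\mathsf b}(SX)$ by Lemma 4(ii). By Lemma 5, $R$ is not a bqo. $\square$

From now on we work in $\mathrm{ACA}_0$. By (C3), the remaining task is this: given a well-order $\alpha$ and a strictly descending sequence in $\varphi_\alpha(0)$, produce a bit $\mathsf b(X)$ that never becomes constant along $X,SX,S^2X,\dots$.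

## Veblen terms

Let $\alpha$ be a nonempty well-order with least element $0$.

**Definition (Veblen terms).** *Raw terms* are formal sums $z_1+\dots+z_k$ ($k\ge0$; the empty sum is $0$) of *principal* terms $z_i=\varphi_{b_i}(y_i)$ with $b_i\in\alpha$ and $y_i$ a raw term. A principal term is identified with the sum whose only summand it is. Sums are compared lexicographically: $s<t$ iff $s$ is a proper initial segment of $t$, or at the first place where they have different summands the summand of $s$ is smaller. For principal $P=\varphi_b(y)$ and $Q=\varphi_c(z)$,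
$$P<Q\iff\begin{cases}y<Q&\text{if }b<c,\\ y<z&\text{if }b=c,\\ P<z&\text{if }b>c.\end{cases}\tag{1}$$
This is a recursion on the total number of $\varphi$'s. $T=\varphi_\alpha(0)$ is the set of raw terms in which, hereditarily, $z_1\ge\dots\ge z_k$ in each sum and each $\varphi_b(y)$ is *normal*: $y$ is not a principal term $\varphi_c(z)$ with $c>b$.

Read $\varphi_0(y)$ as $\omega^y$ and $\varphi_1$ as the enumeration of the $\varepsilon$-numbers. So $\varphi_0(0)$ is $1$, $\varphi_0(\varphi_0(0))$ is $\omega$, $\varphi_1(0)$ is $\varepsilon_0$. The raw term $\varphi_0(\varphi_1(0))$ is not normal, as its value would be $\varphi_1(0)$ again. The term $\varphi_0(\varphi_1(0)+\varphi_0(0))$ is normal, and it is larger than $\varphi_1(0)$: by the third case of (1) this means $\varphi_1(0)<\varphi_1(0)+\varphi_0(0)$, which holds since the left side is a proper initial segment.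

**Lemma 7.** $<$ is a linear order on $T$.

*Proof.* **Step 1: trichotomy.** By induction on the total number of $\varphi$'s we show that exactly one of $s<t$, $s=t$, $t<s$ holds. For sums this reduces to the first pair of different summands. Let $P=\varphi_b(y)$, $Q=\varphi_c(z)$. If $b=c$, use trichotomy for $y,z$. If $b<c$, then $P<Q$ iff $y<Q$, and $Q<P$ iff $Q<y$; moreover $P\ne Q$, and $y\ne Q$ by normality of $P$. So trichotomy for $y,Q$ gives the claim. The case $b>c$ is symmetric.

**Step 2: transitivity.** We use induction on the total number of $\varphi$'s in a triple. For sums $s<t<u$, let $i$ be the first place where $s,t$ differ and $j$ the first place where $t,u$ differ, and count a missing summand as smaller than every summand. If $i<j$, then $s,u$ first differ at $i$, and there $u$ agrees with $t$. If $j<i$, they first differ at $j$, and there $s$ agrees with $t$. If $i=j$, we need transitivity for the three entries at this place. So it suffices to treat principal $P=\varphi_a(x)<Q=\varphi_b(y)<R=\varphi_c(z)$, assuming transitivity for triples of terms with fewer $\varphi$'s. By (1), $P<R$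 means $x<R$ if $a<c$, $x<z$ if $a=c$, and $P<z$ if $a>c$. In each line we translate the hypotheses by (1) and use the induction hypothesis once.

* $a<c$. If $a<b$: $x<Q<R$, so $x<R$. If $a=b$: $x<y<R$, so $x<R$. If $a>b$: $P<y<R$, so $P<R$.
* $a=c$. If $a=b$: $x<y<z$, so $x<z$. If $a<b$: $x<Q<z$, so $x<z$. If $a>b$: $P<y<R$, so $P<R$.
* $a>c$. If $b>c$: $P<Q<z$, so $P<z$. If $b=c$: $P<y<z$, so $P<z$. If $b<c$: $P<y<R$, so $P<R$. $\square$

**Remark (presentations).** Some authors use all terms built from $0,+,\varphi_b$ modulo equality of values. This gives the same order. Evaluate such terms in $T$: let $s+t$ be obtained by deleting from $s$ the summands smaller than the first summand of $t$ and appending $t$, and let $\bar\varphi_b(y)=y$ if $y=\varphi_c(z)$ is principal with $c>b$, and $\bar\varphi_b(y)=\varphi_b(y)$ otherwise. Then (1) holds for $P=\bar\varphi_b(y)$, $Q=\bar\varphi_c(z)$ and arbitrary $y,z\in T$. If $b<c$, then $Q=\varphi_{c'}(z')$ with $c'\ge c>b$, so $P<Q$ iff $y<Q$, whether or not $P=y$. If $b>c$, then likewise $P<Q$ iff $P<z$. If $b=c$, then $P<Q$ iff $y<z$: this is the second case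 of (1) if neither $y$ nor $z$ is fixed by $\bar\varphi_b$, the third if only $y$ is, the first if only $z$ is, and trivial if both are. So comparing arbitrary terms by these clauses is comparing their values in $T$. An indexing that starts with $\varepsilon$-numbers instead of $\omega$-powers amounts to a suborder of $\varphi_{1+\alpha}(0)$, which is harmless as $\alpha$ is arbitrary.

**Notation.** Let $T_\bot=T\cup\{-1\}$ with $-1$ below everything. $\mathrm{Sub}(s)$ consists of $s$, its summands $\varphi_{b_i}(y_i)$, and all elements of $\mathrm{Sub}(y_i)$. Put $\mathrm{Sub}_\bot(s)=\mathrm{Sub}(s)\cup\{-1\}$ and $\mathrm{Sub}_\bot(-1)=\{-1\}$. If $v\in\mathrm{Sub}_\bot(s)$, then $\mathrm{Sub}_\bot(v)\subseteq\mathrm{Sub}_\bot(s)$. Let $|s|=1+(\text{number of }\varphi\text{'s in }s)$ and $|-1|=0$; elements of $\mathrm{Sub}_\bot(s)$ other than $s$ have smaller size. For principal $z$ and $s\in T$ the lexicographic order gives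
$$z\le s\iff s\ne0\text{ and }z\le\text{the first summand of }s,\tag{2}$$
so $s<z$ iff $s=0$ or the first summand of $s$ is $<z$.

The *leading chain* of $s\in T$ is obtained by $y_0=s$ and $y_{j-1}=\varphi_{b_j}(y_j)+\rho_j$, until $y_m=0$; here $\rho_j$ is the rest of the sum.

**Lemma 8.** $y<\varphi_b(y)$ for each $\varphi_b(y)\in T$. Hence $u\le s$ for every $u\in\mathrm{Sub}_\bot(s)$.

*Proof.* Induction on $|y|$. Let $y=y_0,\dots,y_m=0$ be the leading chain. By the induction hypothesis and (2), $y_j<\varphi_{b_j}(y_j)\le y_{j-1}$ for $j\ge1$. We show $y_j<\varphi_b(y)$ by downward induction on $j$. For $y_m=0$ it is clear. Let $y_j<\varphi_b(y)$, $j\ge1$. By (2) it suffices to show $\varphi_{b_j}(y_j)<\varphi_b(y)$, because then $y_{j-1}<\varphi_b(y)$. If $b_j<b$, this is $y_j<\varphi_b(y)$. If $b_j=b$, it is $y_j<y$, which holds. If $b_j>b$, it is $\varphi_{b_j}(y_j)<y$. Now $\varphi_{b_j}(y_j)\le y_{j-1}\le y$, and equality would make $y$ a principal term with index $b_j>b$, contradicting normality of $\varphi_b(y)$.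

The second claim follows by induction on $|s|$: summands of $s$ are $\le$ the first summand, which is $\le s$, and an element $u$ of $\mathrm{Sub}(y_i)$ satisfies $u\le y_i<\varphi_{b_i}(y_i)\le s$. $\square$

## Stripping a term: $\lambda_\beta$ and $\pi_\beta$

Let $\alpha^+=\alpha\cup\{\infty\}$ with a new top element $\infty$. For $\beta\in\alpha^+$ let $H_\beta$ be the set of principal terms $\varphi_b(y)\in T$ with $b\ge\beta$; so $H_\infty=\emptyset$.

**Definition ($\lambda_\beta,\pi_\beta$).** Let $s\in T$ have leading chain as above, and let $j$ be least with $b_j\ge\beta$, if it exists. Put $\lambda_\beta(s)=\varphi_{b_j}(y_j)$. Put $\pi_\beta(s)=y_j$ if $b_j=\beta$, and $\pi_\beta(s)=\varphi_{b_j}(y_j)$ if $b_j>\beta$. If $j$ does not exist, both are $-1$. Also $\lambda_\beta(-1)=\pi_\beta(-1)=-1$.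

So $\lambda_\beta$ walks down the leading chain to the first function of index at least $\beta$, and $\pi_\beta$ also removes this function if its index is exactly $\beta$. For example, let $s=\varphi_0(\varphi_1(\varphi_0(0))+\varphi_0(0))+\varphi_0(0)$. Its chain has indices $b_1=0$, $b_2=1$, $b_3=0$ and entries $y_1=\varphi_1(\varphi_0(0))+\varphi_0(0)$, $y_2=\varphi_0(0)$, $y_3=0$. So $\pi_0(s)=y_1$, $\lambda_1(s)=\varphi_1(\varphi_0(0))$, $\pi_1(s)=\varphi_0(0)$, $\pi_\infty(s)=-1$. Always $\pi_\beta(s)\in\mathrm{Sub}_\bot(s)$, so $\pi_\beta(s)\le s$ by Lemma 8.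

**Lemma 9.** $\lambda_\beta(s)$ is the largest element of $H_\beta$ that is $\le s$, and $-1$ if there is none. So $\lambda_\beta(s)\le s$, and $\lambda_\beta$ is monotone.

*Proof.* Clear for $s\in\{-1,0\}$. Otherwise use induction on $s=\varphi_b(y)+\rho$. Let $z=\varphi_c(x)\in H_\beta$. By (2), $z\le s$ iff $z\le\varphi_b(y)$. If $b\ge\beta$, then $\varphi_b(y)=\lambda_\beta(s)$ is itself in $H_\beta$, and we are done. If $b<\beta$, then $c>b$ and $\lambda_\beta(s)=\lambda_\beta(y)$. Now $z\le\varphi_b(y)$ iff $z<\varphi_b(y)$ (the indices differ) iff $z<y$ (third case of (1)) iff $z\le y$ ($z\ne y$ by normality of $\varphi_b(y)$). So the induction hypothesis for $y$ gives the claim. $\square$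

**Lemma 10.** $\pi_\beta$ is monotone, and for $s\le s'$: $\pi_\beta(s)<\pi_\beta(s')$ iff $\lambda_\beta(s)<\lambda_\beta(s')$.

*Proof.* $\pi_\beta(s)$ arises from $\lambda_\beta(s)$ by the map $-1\mapsto-1$, $\varphi_\beta(y)\mapsto y$, and $\varphi_b(y)\mapsto\varphi_b(y)$ for $b>\beta$. This map is strictly increasing on $H_\beta\cup\{-1\}$. Indeed, by (1), $\varphi_\beta(y)<\varphi_\beta(z)$ iff $y<z$; and for $b>\beta$, $\varphi_\beta(y)<\varphi_b(z)$ iff $y<\varphi_b(z)$, and $\varphi_b(y)<\varphi_\beta(z)$ iff $\varphi_b(y)<z$. The remaining cases are trivial. Now use Lemma 9. $\square$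

## The operator $\partial_0$ and a trial run at $\varepsilon_0$

For a sequence $u=(u_0,u_1,\dots)$ in $T_\bot$ let $Su=(u_1,u_2,\dots)$. We first compare consecutive terms of $u$ as sums.

**Definition ($\partial_0,b_0$).** If $u_0>u_1$ and $u_0\ne0$, write $u_0=z_1+\dots+z_k$ with $k\ge1$, and let $p(u_0,u_1)$ be the least $p\in\{1,\dots,k\}$ such that $u_1=-1$, or $u_1$ has no $p$-th summand, or its $p$-th summand differs from $z_p$. It exists, since otherwise $u_0$ would be an initial segment of $u_1$. Put $\partial_0(u)=\pi_0(z_p)$. In all other cases put $p(u_0,u_1)=0$ and $\partial_0(u)=\pi_0(u_0)$. Let $b_0(u)=1$ iff $p(u_0,u_1)>p(u_1,u_2)$. Write $\partial_0u$ for the sequence $i\mapsto\partial_0(S^iu)$.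

For example, let $u$ begin with $\omega^2+\omega,\ \omega^2+1,\ \omega^2,\ \omega$. The places of first difference are $2,2,1$. So $\partial_0u$ begins with the exponents $1,0,2$, and $b_0(u)=0$, $b_0(Su)=1$. The derived sequence fails to descend just where the bit reports that the place drops. This is the general rule:

**Lemma 11.** Let $u$ be a sequence in $T_\bot$. Then $\partial_0(u)=\pi_0(v)$ for some $v\in\mathrm{Sub}_\bot(u_0)$. If $u$ is strictly descending from some point on, then either $i\mapsto b_0(S^iu)$ is not eventually constant, or $\partial_0u$ is strictly descending from some point on.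

*Proof.* The first claim is clear, with $v$ a summand of $u_0$ or $u_0$ itself. For the second, shift so that $u$ is strictly descending. Then no $u_i$ is $-1$, and none is $0$ either, since otherwise $u_{i+1}=-1$. So $p_i=p(u_i,u_{i+1})\ge1$ for all $i$. Let $b_0(S^iu)$ be eventually constant. It is not eventually $1$, as then the numbers $p_i$ would descend forever. So $p_i\le p_{i+1}$ for all large $i$. Then $u_{i+1}$ has a $p_{i+1}$-th summand, hence a $p_i$-th one. By choice of $p_i$, the latter differs from the $p_i$-th summand of $u_i$ and all earlier summands agree; as $u_{i+1}<u_i$, it is smaller. Since summands are nonincreasing, the $p_{i+1}$-th summand of $u_{i+1}$ is at most its $p_i$-th summand, hence less than the $p_i$-th summand of $u_i$. On principal terms $\lambda_0$ is the identity, so $\pi_0$ is strictly increasing on them by Lemma 10. Hence $\partial_0(S^{i+1}u)<\partial_0(S^iu)$. $\square$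

**The case $\alpha=\{0\}$.** Here $T$ is the usual notation system for $\varepsilon_0$. Let us find a changing bit by hand. Now $\pi_0(\varphi_0(y)+\rho)=y$ and $\pi_0(0)=-1$, so $\pi_0(v)$ is smaller in size than $v$ unless $v=-1$. The natural plan is to iterate: put $u^{(n)}=\partial_0^nu$, and let $r(u)$ be the least $n$ with $u^{(n)}_0\le u^{(n)}_1$. It exists and is at most $|u_0|$, because the size of $u^{(n)}_0$ drops at each step until it is $-1$.

Let $u$ be strictly descending, and put $r_i=r(S^iu)$; so $r_i\ge1$. Consider the finite record consisting of the relation $\chi\in\{<,=,>\}$ of $r_i$ to $r_{i+1}$, and of $e=b_0(S^iu^{(r_i-1)})$. Suppose that the record is constant from some $i$ on; shift so that it is constant. The relation $\chi$ is not $>$.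

* Let $\chi$ be $=$, so $r_i=n$ for all $i$. Then $w=u^{(n-1)}$ is strictly descending and $b_0(S^iw)=e$ for all $i$. By Lemma 11, $u^{(n)}=\partial_0w$ is eventually strictly descending, contrary to $u^{(n)}_i\le u^{(n)}_{i+1}$.
* Let $\chi$ be $<$, so the $r_i$ are unbounded. By Lemmas 11, 8 and 10, $u^{(n+1)}_i\le\pi_0(u^{(n)}_i)$, so $u_i^{(N)}\le\pi_0^N(u_i)\le\pi_0^N(u_0)$. For $N=|u_0|$ the right side is $-1$. Choose $i$ with $r_i>N$. Then $u^{(N)}_i=-1$, but $N<r_i$ gives $u_i^{(N)}>u_{i+1}^{(N)}$, a contradiction.

So the record changes infinitely often. Notice what happened: the number $r_i$ itself is unbounded and cannot be part of a finite record, but its comparison with $r_{i+1}$ can, and it is enough.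

**Where the iteration stops working.** Let $\alpha=\{0,1\}$ and $u=(\varphi_1(\varphi_0(0)),\varphi_1(0),\varphi_1(0),\dots)$. Then $u_0>u_1$. Since $\pi_0(\varphi_1(y))=\varphi_1(y)$, we have $\partial_0u=u$. So the test $u^{(n)}_0\le u^{(n)}_1$ never succeeds, and the procedure does not halt: $\varphi_1(y)$ is a fixed point of $\varphi_0$, and $\partial_0$ cannot strip it.

The way past this is to define an operator $\partial_\beta$ for each $\beta\in\alpha^+$ by recursion on $\beta$, where $\partial_\beta$ iterates *lower* operators. Three decisions make it work. One iterates only as long as the largest part $\lambda_\beta$ of index at least $\beta$ stays the same; when it changes, $\pi_\beta$ strictly drops by Lemma 10. As the lower operator one takes $\partial_\gamma$, where $\gamma$ is the largest index that stands in front of this part; stripping with this $\gamma$ does make progress down to $\lambda_\beta$. And one also stops when this $\gamma$ changes; then it drops, and $\alpha$ is a well-order. The next two lemmas are what is needed about $\gamma$.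

## The largest index in front of $\lambda_\beta$

**Definition ($g_\beta$).** Let $\beta>0$, $s\in T$, and let $j$ be as in the definition of $\lambda_\beta$. Put $g_\beta(s)=\max\{b_i:i<j\}$ (all $i\le m$ if $j$ does not exist), and $g_\beta(s)=0$ if this set is empty. Put $g_\beta(-1)=0$. So $g_\beta(s)\in\alpha$ and $g_\beta(s)<\beta$.

For the term $s$ of the previous example, with indices $0,1,0$: $g_1(s)=0$ and $g_\infty(s)=1$.

**Lemma 12.** Let $\beta>0$, $s^*\le s$ and $\lambda_\beta(s^*)=\lambda_\beta(s)=\kappa$. Then $g_\beta(s^*)\le g_\beta(s)$.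

*Proof.* Suppose $b=g_\beta(s^*)>g_\beta(s)$. Then $b>0$, so $s^*\ne-1$ and hence $s\ne-1$, and the chain of $s^*$ has an entry $\varphi_b(x)$ before it reaches $H_\beta$. So $\varphi_b(x)\le s^*$, and $\kappa=\lambda_\beta(x)\le x<\varphi_b(x)$ by Lemmas 9 and 8. We show that $s<\varphi_b(x)$, by climbing the chain of $s$ from $\kappa$ upwards. Let $s=z_0$ and $z_{k-1}=\varphi_{c_k}(z_k)+\rho_k$ be this chain. If $\kappa=\varphi_{c_j}(z_j)\ne-1$, then $z_{j-1}=\kappa+\rho_j<\varphi_b(x)$ by (2). If $\kappa=-1$, the chain ends with $0<\varphi_b(x)$. All earlier indices $c_k$ are $\le g_\beta(s)<b$, so $z_k<\varphi_b(x)$ implies $\varphi_{c_k}(z_k)<\varphi_b(x)$ by (1), hence $z_{k-1}<\varphi_b(x)$ by (2). Finally $s<\varphi_b(x)\le s^*$, a contradiction. $\square$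

**Lemma 13.** Let $\beta>0$, $g_\beta(w)=\gamma$, $\lambda_\beta(w)=\kappa$. Then $\pi_\gamma^N(w)=\kappa$ for some $N$.

*Proof.* If $w=-1$, then $\kappa=-1$ and $N=0$ works. Consider any $w\in T$ with $\lambda_\beta(w)=\kappa$ whose chain indices before reaching $H_\beta$ are all $\le\gamma<\beta$. If one of these indices equals $\gamma$, then at the first such place $\varphi_\gamma(y)$ we have $\pi_\gamma(w)=y$, a term of smaller size with the same properties. Otherwise the first chain index $\ge\gamma$, if any, is the first one $\ge\beta>\gamma$, so $\pi_\gamma(w)=\kappa$. Iterate; the sizes decrease, so the second case is reached. $\square$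

In the example with $\beta=\infty$: $\gamma=1$, $\kappa=-1$, $\pi_1(s)=\varphi_0(0)$ and $\pi_1^2(s)=-1$.

## The operators $\partial_\beta$ and the bits $b_\beta$

**Definition ($\partial_\beta,b_\beta$).** For $\beta=0$ they are defined above. Let $\beta>0$. For a sequence $u$ in $T_\bot$ put $u^{(0)}=u$. At level $n$ check in this order:

* (F1) $u^{(n)}_0\le u^{(n)}_1$;
* (F2) $\lambda_\beta(u^{(n)}_0)\ne\lambda_\beta(u^{(n)}_1)$;
* (F3) $g_\beta(u^{(n)}_0)\ne g_\beta(u^{(n)}_1)$.

If none applies, level $n$ *passes*: put $\gamma_n=g_\beta(u^{(n)}_0)<\beta$ and $u^{(n+1)}=\partial_{\gamma_n}u^{(n)}$, and go on. Here and below, $\partial_\beta u$ is the sequence $i\mapsto\partial_\beta(S^iu)$; so $\partial_\beta$ commutes with $S$. Let $r=r_\beta(u)$ be the first level that does not pass, and let $f=f_\beta(u)\in\{1,2,3\}$ be its type, the first condition that applies. Let $\ell=\ell_\beta(u)$ be $r-1$ if the type is $1$ and $r\ge1$, and $r$ otherwise. Put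
$$\partial_\beta(u)=\pi_\beta(u^{(\ell)}_0).$$
Let $q_\beta(u)=(f,\chi,d,e)$, where

* $\chi\in\{<,=,>\}$ is the relation of $r_\beta(u)$ to $r_\beta(Su)$;
* $d=1$ if $\partial_\beta(u)>\partial_\beta(Su)$, and $d=0$ otherwise;
* $e=b_{\gamma_{r-1}}(u^{(r-1)})$ if the type is $1$ and $r\ge1$, and $e=0$ otherwise.

Fix a linear order on the finite set of possible values of $q_\beta$, and put $b_\beta(u)=1$ iff $q_\beta(u)>q_\beta(Su)$.

For $\alpha=\{0\}$ and $\beta=\infty$, $\lambda_\infty$ is constantly $-1$ and $g_\infty$ is constantly $0$, so only (F1) can stop the process. This is the trial run.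

**What kind of definition this is.** It describes one oracle program $\Phi$ with input $\beta$ and oracles $\alpha$ and $u$. An entry $u^{(n+1)}_i$ is obtained by running $\Phi$ on $\gamma_n$ with oracle $S^iu^{(n)}$, where queries to $u^{(n)}$ are answered in the same way. The self-reference is justified by the recursion theorem, which is provable in $\mathrm{RCA}_0$. If a subcomputation does not halt, there is no output. If all entries of $u^{(n)}$ are defined, the simulated run agrees with the run of $\Phi$ with the true oracle $S^iu^{(n)}$. So values depend only on the sequence $u$, and the displayed equations hold whenever all values involved exist. That they exist has to be proved.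

We shall use the following for $\beta>0$:
$$\text{if }i\mapsto b_\beta(S^iu)\text{ is eventually constant, so is }i\mapsto q_\beta(S^iu).\tag{3}$$
Indeed, if the bit is eventually $1$, the values $q_\beta(S^iu)$ descend forever in a finite order, which is impossible. If it is eventually $0$, they are eventually nondecreasing in a finite order, hence eventually constant.

## The Key Lemma: a bit changes or a sequence descends

**Lemma 14 (Key Lemma; $\mathrm{ACA}_0$, $\alpha$ a nonempty well-order).** Let $Z$ be a set computing $\alpha$, and let $\mathcal C$ be the class of $Z$-computable sequences in $T_\bot$. For every $\beta\in\alpha^+$ and every $u\in\mathcal C$: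

(a) the procedure for $\partial_\beta(u),b_\beta(u)$ halts;

(b) $\partial_\beta(u)=\pi_\beta(v)$ for some $v\in\mathrm{Sub}_\bot(u_0)$;

(c) if $u$ is strictly descending from some point on, then either $i\mapsto b_\beta(S^iu)$ is not eventually constant, or $\partial_\beta u$ is strictly descending from some point on.

*Proof.* Quantify over $Z$-indices of sequences. Then the statement for given $\beta$ is arithmetical in $Z$, so by (C2) we may use transfinite induction on $\beta\in\alpha^+$. If $u\in\mathcal C$, then all $S^iu\in\mathcal C$; so by (a) for $\gamma$, also $\partial_\gamma u\in\mathcal C$.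

**Step 1: $\beta=0$.** The base of the induction: (a) is clear, and (b), (c) are Lemma 11.

**Step 2: $\beta>0$, (a) and (b).** The purpose is to show that some level does not pass, by watching the size of entry $0$. Suppose $u^{(n)}\in\mathcal C$ and level $n$ passes. Let $a=u^{(n)}_0>a'=u^{(n)}_1$ and $\gamma=g_\beta(a)$. By (a) for $\gamma$, $u^{(n+1)}\in\mathcal C$. By (b) for $\gamma$, $u^{(n+1)}_0=\pi_\gamma(v)$ with $v\in\mathrm{Sub}_\bot(a)$.

We claim $|u^{(n+1)}_0|<|a|$. Note $a\ne-1$. If $v\ne a$, then $|\pi_\gamma(v)|\le|v|<|a|$. Let $v=a$. If $\pi_\gamma(a)\ne a$, then $\pi_\gamma(a)$ is another element of $\mathrm{Sub}_\bot(a)$ and has smaller size. If $\pi_\gamma(a)=a$, then comparing sizes in the definition of $\pi_\gamma$ we see that $a=\varphi_b(y)$ is principal with $b>\gamma$. If $b<\beta$, then $g_\beta(a)\ge b>\gamma$, a contradiction. If $b\ge\beta$, then $\lambda_\beta(a)=a>a'\ge\lambda_\beta(a')$, so (F2) would apply, a contradiction. This proves the claim.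

If $u^{(n)}_0=-1$, then (F1) applies. So $r_\beta(u)$ exists and is at most $|u_0|$. The other ingredients ($\partial_\beta(u)$, then $e$ by (a) for $\gamma_{r-1}$, and the same for $Su$ and $S^2u$) are computed likewise. This is (a). Since $u^{(n+1)}_0=\pi_\gamma(v)\in\mathrm{Sub}_\bot(u^{(n)}_0)$ at each passing level, $u^{(\ell)}_0\in\mathrm{Sub}_\bot(u_0)$, which gives (b).

**Step 3: $\beta>0$, (c), the set-up.** The purpose is to reduce to a constant record and to align the levels. Let $u$ be eventually strictly descending and $b_\beta(S^iu)$ eventually constant. By (3), after shifting, $u$ is strictly descending and $q_\beta(S^iu)=(f,\chi,d,e)$ for all $i$. If $d=1$, then $\partial_\beta u$ is strictly descending and we are done. So assume $d=0$, that is, $\partial_\beta(S^iu)\le\partial_\beta(S^{i+1}u)$ for all $i$; we derive a contradiction. Write $r_i=r_\beta(S^iu)$ and $\ell_i=\ell_\beta(S^iu)$. The relation $\chi$ is not $>$, so $r_i\le r_{i+1}$ for all $i$.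

*Consistency:* for $n\le r_i$ we have $(S^{i+1}u)^{(n)}=S\big((S^iu)^{(n)}\big)$. For $n=0$ this is clear. Let $n+1\le r_i\le r_{i+1}$. Then level $n$ passes at $i$ and at $i+1$. Since (F3) does not apply at $i$, entries $0$ and $1$ of $(S^iu)^{(n)}$ have the same $g_\beta$, and by the induction hypothesis entry $1$ is entry $0$ of $(S^{i+1}u)^{(n)}$. So the same $\gamma_n$ is used at $i$ and at $i+1$, and $\partial_{\gamma_n}$ commutes with $S$.

Hence for $r_i\ge n$ we may write $u^{(n)}_i$ for entry $0$ of $(S^iu)^{(n)}$, and then $(S^iu)^{(n)}=(u^{(n)}_j)_{j\ge i}$. The element $\gamma_n$ does not depend on the choice of $i$ with $r_i>n$. By (b) for $\gamma_n$, Lemma 8 and Lemma 10,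
$$u^{(n+1)}_i\le\pi_{\gamma_n}(u^{(n)}_i)\le u^{(n)}_i\qquad(r_i\ge n+1).\tag{4}$$
If $n<r_i$, then level $n$ passes at $i$, so
$$u_i^{(n)}>u_{i+1}^{(n)},\quad\lambda_\beta(u_i^{(n)})=\lambda_\beta(u_{i+1}^{(n)}),\quad g_\beta(u_i^{(n)})=g_\beta(u_{i+1}^{(n)})=\gamma_n.\tag{5}$$
If $f=1$, then $r_i\ge1$, since $u_i>u_{i+1}$; so level $\ell_i=r_i-1$ passes. If $f\ne1$, then (F1) does not apply at level $\ell_i=r_i$. So in all cases $u^{(\ell_i)}_i>u^{(\ell_i)}_{i+1}$, and $\partial_\beta(S^iu)=\pi_\beta(u^{(\ell_i)}_i)$.

**Step 4: $\chi$ is $=$.** Here all $r_i$ equal one number $n$, and each type of stop is refuted in its own way.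

* $f=1$. Then $n\ge1$. The sequence $w=(u^{(n-1)}_i)_i\in\mathcal C$ is strictly descending by (5), and $b_{\gamma_{n-1}}(S^iw)=e$ for all $i$. By (c) for $\gamma_{n-1}<\beta$, $\partial_{\gamma_{n-1}}w=(u^{(n)}_i)_i$ is eventually strictly descending. This contradicts (F1) at level $n$.
* $f=2$. Then $(u^{(n)}_i)_i$ is strictly descending, and consecutive values of $\lambda_\beta$ differ. So $\lambda_\beta(u_i^{(n)})>\lambda_\beta(u_{i+1}^{(n)})$ by Lemma 9, and $\pi_\beta(u^{(n)}_i)>\pi_\beta(u^{(n)}_{i+1})$ by Lemma 10. Since $\ell_i=n$, this contradicts $d=0$.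
* $f=3$. Then $(u^{(n)}_i)_i$ is strictly descending, $\lambda_\beta(u^{(n)}_i)$ is constant, and consecutive values of $g_\beta$ differ. By Lemma 12, $g_\beta(u^{(n)}_i)$ is strictly descending in $\alpha$, a contradiction.

**Step 5: $\chi$ is $<$; the part $\lambda_\beta$ freezes.** Now $r_i$ is strictly increasing, and so is $\ell_i$, as the type is fixed. By (4), $u^{(\ell_i)}_i>u^{(\ell_i)}_{i+1}\ge u^{(\ell_{i+1})}_{i+1}$. So $\partial_\beta(S^iu)=\pi_\beta(u_i^{(\ell_i)})$ is weakly descending in $i$, hence constant because $d=0$. By Lemma 10, $\lambda_\beta(u^{(\ell_i)}_i)=\kappa$ for a fixed $\kappa\in T_\bot$. We claim: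
$$\text{if }\ell_0\le n<r_i,\text{ then }\lambda_\beta(u^{(n)}_i)=\kappa.\tag{6}$$
Indeed $\ell_i\ge r_i-1\ge n$, so (4) gives $u^{(\ell_i)}_i\le u^{(n)}_i\le u^{(\ell_0)}_i$. Moreover $u^{(\ell_0)}_i\le u^{(\ell_0)}_0$, since $u^{(\ell_0)}_0>u^{(\ell_0)}_1$ and, for $j\ge1$, $r_j>r_0\ge\ell_0$, so that (5) applies at $j$. At both ends $\lambda_\beta$ has the value $\kappa$, and $\lambda_\beta$ is monotone.

**Step 6: $\chi$ is $<$; the index $\gamma_n$ freezes and the terms are driven below $\kappa$.** For $n\ge\ell_0$ choose $i$ with $r_i>n+1$. By (4), $u^{(n+1)}_i\le u^{(n)}_i$, and by (6) both have $\lambda_\beta=\kappa$. So Lemma 12 gives $\gamma_{n+1}=g_\beta(u_i^{(n+1)})\le g_\beta(u_i^{(n)})=\gamma_n$. As $\alpha$ is a well-order, there are $\gamma$ and $n_0\ge\ell_0$ with $\gamma_n=\gamma$ for all $n\ge n_0$.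

Choose $i_0$ with $r_{i_0}>n_0$ and let $w=u^{(n_0)}_{i_0}$. Then $g_\beta(w)=\gamma$ and $\lambda_\beta(w)=\kappa$, so Lemma 13 gives $N$ with $\pi_\gamma^N(w)=\kappa$. Choose $i\ge i_0$ with $r_i>n_0+N$. By induction on $j\le N$ we have $u^{(n_0+j)}_i\le\pi^j_\gamma(w)$. For $j=0$ this holds by (5), since $r_{i'}>n_0$ for all $i'\ge i_0$. The step is (4) and monotonicity of $\pi_\gamma$: $u_i^{(n_0+j+1)}\le\pi_\gamma(u_i^{(n_0+j)})\le\pi_\gamma^{j+1}(w)$.

So for $n=n_0+N$ we have $u^{(n)}_i\le\kappa$. As $n<r_i$, (5) gives $u^{(n)}_{i+1}<u^{(n)}_i\le\kappa$. If $\kappa=-1$, this is impossible. Otherwise $\lambda_\beta(u^{(n)}_{i+1})\le u^{(n)}_{i+1}<\kappa$. But $\ell_0\le n<r_i<r_{i+1}$, and (6) gives $\lambda_\beta(u^{(n)}_{i+1})=\kappa$, a contradiction. $\square$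

## Reading off the bit at $\beta=\infty$: proofs of Theorem A, Theorem B(1) and Corollary C

**Proof of Theorem B(1).** If a bqo contains $R\in\{\mathbf 3,\mathbf 2\sqcup\mathbf 1\}$, then $R$ is a bqo. So let $R$ be a bqo, and work in $\mathrm{RCA}_0$. By Proposition 6, $\mathrm{ACA}_0$ holds. Let $\alpha$ be a well-order. If $\alpha=\emptyset$, then $\varphi_\alpha(0)=\{0\}$ is well-ordered. Otherwise $T=\varphi_\alpha(0)$ is a linear order by Lemma 7. Suppose that $t:\mathbb N\to T$ is strictly descending.

**Step 1: a bit that keeps changing.** For infinite $X$ let $t_X=(t(x_0),t(x_1),\dots)$. This is a strictly descending sequence in $T$, and $t_{S^iX}=S^it_X$. Put $\mathsf b(X)=b_\infty(t_X)$. Apply the Key Lemma with $Z=\alpha\oplus t\oplus X$ and $\beta=\infty>0$. By (a), all $\mathsf b(S^iX)=b_\infty(S^it_X)$ are defined. As $H_\infty=\emptyset$, $\pi_\infty$ is constantly $-1$. So $\partial_\infty t_X$ is constantly $-1$, which is not strictly descending from any point on. By (c), $i\mapsto\mathsf b(S^iX)$ is not eventually constant.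

**Step 2: the bit is a functional.** It is computed by one oracle procedure with fixed parameters $\alpha$ and $t$. Let $\sigma$ decide $\mathsf b$ iff the procedure, run with the elements of $\sigma$ as oracle, halts within $|\sigma|$ steps and queries only the first $|\sigma|$ elements of the oracle. If $\sigma$ is an initial segment of $\sigma'$, the same computation runs with $\sigma'$, so this is a functional.

**Step 3: from the bit to $R$.** By Lemma 4(i), $F_{\mathsf b}$ is defined at every infinite $X$, and by Lemma 4(ii), $F_{\mathsf b}(X)\ne F_{\mathsf b}(SX)$. It has four values. By Lemma 3 it is uniformly total. By Lemma 5, $R$ is not a bqo, a contradiction.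

Hence $\varphi_\alpha(0)$ is well-ordered for every well-order $\alpha$, and $\mathrm{ATR}_0$ follows by (C3). $\square$

**Proof of Theorem A.** That "$\mathbf 3$ is a bqo" implies $\mathrm{ATR}_0$ is a special case of Theorem B(1). The converse is (C1). In particular, if a theory $\mathsf T\supseteq\mathrm{RCA}_0$ proves "$\mathbf 3$ is a bqo", then $\mathsf T$ proves $\mathrm{ATR}_0$, so $\mathsf T$ is not strictly weaker than $\mathrm{ATR}_0$. $\square$

**Proof of Corollary C.** Fix a finite $Q$. Let $Q$ contain $\mathbf 3$ or $\mathbf 2\sqcup\mathbf 1$. Then "$Q$ is a bqo" implies $\mathrm{ATR}_0$ by Theorem B(1). Conversely, work in $\mathrm{ATR}_0$ and let $f:B\to Q$ with $B$ a barrier. For infinite $X\subseteq\bigcup B$ let $\hat f(X)=f(s)$ for the initial segment $s\in B$ of $X$. This is a clopen colouring with finitely many colours. By (C4), applied finitely often, there is an infinite $X\subseteq\bigcup B$ such that $\hat f$ is constant on the infinite subsets of $X$. The initial segments $s\in B$ of $X$ and $t\in B$ of $SX$ satisfy $s\triangleleft t$ and $f(s)=f(t)$. So $Q$ is a bqo.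

If $Q$ contains neither order, then $\mathrm{RCA}_0$ proves that $Q$ is a bqo by Theorem B(2), since a finite $Q$ has no infinite strictly descending sequence. $\square$
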